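\title{Harmonic spinors on closed spin manifolds of dimension at least three}

\begin{abstract}
We prove that every closed spin manifold of dimension $n\ge 3$, with any spin structure, carries a Riemannian metric whose Dirac operator has non-zero kernel. Such a metric can be obtained from any given metric by changing it in a prescribed open set. In each dimension we construct a spin boundary with a family of metrics, depending on at most four parameters, whose Dirac operators cannot all be invertible for a homotopy-theoretic reason. This property survives surgeries of codimension at least two, and such surgeries carry the family to an arbitrary manifold.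
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $M$ be a closed manifold of dimension $n$ with a spin structure. A Riemannian metric $g$ determines a spinor bundle on $M$ and a Dirac operator $D_g$ on its sections, which is elliptic of first order and self-adjoint with discrete spectrum. A \emph{harmonic spinor} is a section $\psi$ with $D_g\psi=0$. For differential forms the dimension of the space of harmonic forms is a Betti number and does not depend on the metric. For spinors the dimension of $\ker D_g$ does depend on $g$: the round $3$-sphere has no non-zero harmonic spinor, while stretching its Hopf circles by the factor $4$ produces a two-dimensional kernel (Section~\ref{sec:berger}). This leads to the following question.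

\medskip
\noindent\textbf{Question.} \emph{Does every closed spin manifold of dimension $n\ge3$ admit a Riemannian metric with a non-zero harmonic spinor?}
\medskip

The restriction $n\ge3$ is necessary. The dimension of $\ker D_g$ is a conformal invariant (formula \eqref{eq:conformal} below). By uniformization every metric on $S^2$ is conformally equivalent to the round one, and on the round $S^2$ all eigenvalues satisfy $|\lambda|\ge1$ by Friedrich's inequality \eqref{eq:friedrich}. So no metric on $S^2$ has a non-zero harmonic spinor. The same holds for the circle with the spin structure that bounds the disc: for length $L$ the spectrum is $\frac{2\pi}L(\frac12+\mathbb Z)$. In these two cases there is no conformal class to vary. In higher dimensions the eigenvalues near zero are the eigenvalues of a Hermitian matrix that moves with the metric, singular matrices have finite codimension, and the space of metrics is infinite-dimensional. One therefore expects the answer yes.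

The answer is known to be yes for $n\equiv0,1,3,7\pmod 8$ (N.~Hitchin; C.~B\"ar), and for the spheres $S^n$ in all dimensions $n\ge3$ (N.~Hitchin for $n=3$, L.~Seeger for even $n\ge4$, M.~Dahl for $n\ge5$). C.~B\"ar conjectured that such metrics always exist, and the question for the remaining dimensions $n\equiv2,4,5,6\pmod8$ is posed as open in \cite{spectrum}. We prove that the answer is yes in all dimensions. The argument is uniform in $n$ and does not use the known cases.

\begin{theorem}\label{thm:A}
Let $n\ge3$ and let $M$ be a closed $n$-manifold with a fixed spin structure. Then $M$ has a Riemannian metric $g$ with $\ker D_g\ne0$.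
\end{theorem}

\begin{theorem}\label{thm:B}
Let $n\ge3$, let $M$ be as in Theorem~\ref{thm:A}, let $g$ be any Riemannian metric on $M$ and let $U\subset M$ be open and non-empty. Then there is a metric $g'$ with $g'=g$ on $M\setminus U$ and $\ker D_{g'}\neq0$.
\end{theorem}

Theorem~\ref{thm:A} is the case $U=M$ of Theorem~\ref{thm:B}.

The natural plan is to find a harmonic spinor on one manifold $N$ of dimension $n$ and to transplant it to $M$ by cutting and pasting. The obstacle is that cutting and pasting controls eigenvalues only up to a small error, and a small error moves a zero eigenvalue away from zero. We therefore transplant a family of metrics $(h_s)$, parametrized by a ball $B\subset\mathbb R^d$, whose Dirac operators are invertible over $\partial B$ and whose small eigenvalues define a map from $\partial B$ to invertible matrices that is not null-homotopic. We call such a family \emph{essential}. It contains a metric with a harmonic spinor, and being essential is stable under small errors. Section~\ref{sec:berger} shows this for $d=1$ and $n=3$, where it is the intermediate value theorem. After the definition in Section~\ref{sec:essential}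 the proof has three independent parts: essential families survive surgery of codimension at least two (Section~\ref{sec:surgery}); if $N$ is a spin boundary, such surgeries lead from $M\sqcup N$ to $M$ (Section~\ref{sec:handles}); and in each dimension $n\geq3$ some spin boundary carries an essential family with $d\le4$ (Section~\ref{sec:blocks}).

\section{Dirac operators and families of metrics}\label{sec:prelim}

\subsection*{Spin structures}
A spin structure on an oriented $n$-manifold $N$ is a two-fold covering of the bundle of oriented frames whose restriction to each fiber is the connected double cover of $GL^+(n,\mathbb R)$; for $n=1$ it is any two-fold covering. A metric $h$ singles out the orthonormal frames, and their preimage is a principal $\mathrm{Spin}(n)$-bundle. We use the following standard facts. Two spin structures on $N$ are isomorphic if and only if, for loops generating $H_1(N;\mathbb Z/2)$, each with some frame field along it, the frame loop lifts to a closed loop in one covering exactly when it does so in the other. In particular a simply connected manifold has at most one spin structure. A spin structure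 induces one on the boundary (add the normal vector to a frame), and spin structures on two manifolds induce one on their product. The circle has two spin structures. The \emph{bounding} one, induced from $D^2$, is the connected double cover, because the frame (normal, tangent) turns once against the constant frame of $D^2$.

\subsection*{The Dirac operator}
Let $\Delta_n$ be an irreducible complex module, of dimension $2^{\lfloor n/2\rfloor}$, of the Clifford algebra $Cl_n$ with the relation $e\cdot e=-|e|^2$, and with a Hermitian product for which vectors act skew-adjointly. The spinor bundle $\mathcal S_h$ is associated to the $\mathrm{Spin}(n)$-bundle and $\Delta_n$. A local orthonormal frame $e_1,\dots,e_n$ with a lift to the spin structure turns spinors into $\Delta_n$-valued functions, and then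
\begin{equation}\label{eq:local}
\nabla_{e_i}=\partial_{e_i}+\tfrac14\sum_{j,k}\Gamma_{ij}^k\,e_je_k,\qquad D=\sum_ie_i\nabla_{e_i},
\end{equation}
where $\Gamma_{ij}^k=\langle\nabla_{e_i}e_j,e_k\rangle$ is given by Koszul's formula
\begin{equation}\label{eq:koszul}
2\Gamma_{ij}^k=\langle[e_i,e_j],e_k\rangle-\langle[e_j,e_k],e_i\rangle+\langle[e_k,e_i],e_j\rangle .
\end{equation}
For a Lipschitz function $\theta$ we have $D(\theta\varphi)=\theta D\varphi+d\theta\cdot\varphi$ and $|d\theta\cdot\varphi|=|d\theta|\,|\varphi|$. On a closed manifold $D$ is self-adjoint on $L^2$ with domain the Sobolev space $H^1$, and an $L^2$ spinor that solves $D\varphi=\lambda\varphi$ in the sense of distributions is a smooth eigenspinor. We write $(\cdot,\cdot)$ for the $L^2$ product, linear in the first slot. For even $n$ there is a parallel grading $\mathcal S=\mathcal S^+\oplus\mathcal S^-$, with grading operator $\epsilon=\pm1$, and $D$ is odd: $D\epsilon=-\epsilon D$. We write $D^+$ for its part from $\mathcal S^+$ to $\mathcal S^-$, and likewise for other odd operators. For odd $n$ there are two irreducible modules, interchanged by $e\mapsto-e$;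 changing the module replaces $D$ by $-D$, which affects nothing below.

If $\hat g=F^2g$ with a positive function $F$, the map $e_i\mapsto F^{-1}e_i$ on frames identifies the spinor bundles isometrically, and
\begin{equation}\label{eq:conformal}
D_{\hat g}\big(F^{-\frac{n-1}2}\varphi\big)=F^{-\frac{n+1}2}D_g\varphi .
\end{equation}
Friedrich's inequality states that on a closed spin manifold of dimension $m\ge2$ every eigenvalue $\lambda$ of $D$ satisfies
\begin{equation}\label{eq:friedrich}
\lambda^2\ge\frac m{4(m-1)}\min\operatorname{scal}.
\end{equation}

\subsection*{Families}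
The spinor bundle changes with the metric, so Dirac operators of different metrics must be brought to one Hilbert space before they can be compared. Let $h,h'$ be metrics on $N$ and $\beta=(h^{-1}h')^{-1/2}$, a positive $h$-symmetric endomorphism of $TN$. It maps $h$-orthonormal frames to $h'$-orthonormal frames, and the path $\beta^t$, $0\le t\le1$, determines a lift to the spin structure. This gives a grading-preserving isometry $\mathcal S_{h'}\cong\mathcal S_h$. Multiplying in addition by the density factor $(dv_{h'}/dv_h)^{1/2}$ we obtain a unitary map $L^2(\mathcal S_{h'})\to L^2(\mathcal S_h)$.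

Let $(h_s)_{s\in B}$ be a smooth family of metrics on a closed spin manifold $N$, where $B\subset\mathbb R^d$ is a closed ball centered at $0$. By the identification with $\mathcal S_{h_0}$ the operators $D_s=D_{h_s}$ become self-adjoint operators on one space $L^2$ with domain $H^1$, with coefficients that are smooth in $(s,x)\in B\times N$. Two consequences are used throughout.
\begin{itemize}
\item[(U1)] The map $s\mapsto D_s\in\mathcal L(H^1,L^2)$ is smooth. Since inversion is smooth on the open set of invertible operators, $(D_s-z)^{-1}\in\mathcal L(L^2,H^1)$ is smooth in $(s,z)$ where it exists. If a circle $|z|=\Lambda$ lies in the resolvent sets, the Riesz projection $P_s=\frac i{2\pi}\oint_{|z|=\Lambda}(D_s-z)^{-1}dz$, which is the spectral projection for $(-\Lambda,\Lambda)$, is smooth in $s$ as a map $L^2\to H^1$.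
\item[(U2)] Elliptic estimates hold uniformly in $s\in B$: $\|\varphi\|_{H^1(O')}\le C(\|D_s\varphi\|_{L^2(O)}+\|\varphi\|_{L^2(O)})$ for open sets with $\overline{O'}\subset O$, and $\|\varphi\|_{H^j}\le C_j\sum_{i\le j}\|D_s^i\varphi\|$ for all $j$.
\end{itemize}
Any other grading-preserving isometric identification of the spinor bundles that is smooth in $(s,x)$ differs from this one by bundle isometries smooth in $(s,x)$. These act on $L^2$ and $H^1$ strongly continuously in $s$, with uniform bounds, so they preserve the continuity of maps $s\mapsto\varphi_s$. Continuity of finite-rank subbundles, and of maps defined on them, is therefore independent of the identification, and we use whichever is convenient.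

\section{Berger spheres and the case $n=3$}\label{sec:berger}

Let $X_1,X_2,X_3$ be left-invariant vector fields on $SU(2)=S^3$ with $[X_1,X_2]=2X_3$, $[X_2,X_3]=2X_1$, $[X_3,X_1]=2X_2$. For $a>0$ let $g_a$ be the metric with orthonormal frame $e_1=X_1$, $e_2=X_2$, $e_3=X_3/a$. The metric $g_1$ is round, and $g_a$ stretches the integral curves of $X_3$ by the factor $a$. We use the Pauli matrices
\[
\sigma_1=\begin{pmatrix}0&1\\1&0\end{pmatrix},\qquad\sigma_2=\begin{pmatrix}0&-i\\i&0\end{pmatrix},\qquad\sigma_3=\begin{pmatrix}1&0\\0&-1\end{pmatrix},
\]
which anticommute, have square $1$ and satisfy $\sigma_1\sigma_2\sigma_3=i$, and the standard basis $\xi_+,\xi_-$ of $\mathbb C^2$.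

\begin{proposition}\label{prop:berger}
The eigenvalues of $D_{g_a}$ are $\frac a2+\frac pa$, counted $2p$ times, for each integer $p\ge1$, and $\frac a2\pm\big(\frac{(p-q)^2}{a^2}+4pq\big)^{1/2}$, each counted $p+q$ times, for each pair of integers $p,q\ge1$.
\end{proposition}

\begin{proof}
We have $[e_1,e_2]=2ae_3$, $[e_2,e_3]=\frac2ae_1$, $[e_3,e_1]=\frac2ae_2$. By \eqref{eq:koszul}, $\Gamma_{12}^3=\Gamma_{23}^1=a$, $\Gamma_{31}^2=\frac2a-a$, and $\Gamma_{ij}^k=0$ unless $i,j,k$ are distinct. The frame lifts globally since $S^3$ is simply connected. As $\Gamma_{ij}^k$ and $e_je_k$ are both antisymmetric in $j\neq k$, and $e_1e_2e_3=e_2e_3e_1=e_3e_1e_2$, formula \eqref{eq:local} gives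
\[
D=\sum_ie_i\partial_{e_i}+\tfrac12\big(\Gamma_{12}^3+\Gamma_{23}^1+\Gamma_{31}^2\big)e_1e_2e_3=\sum_ie_i\partial_{e_i}+\big(\tfrac a2+\tfrac1a\big)e_1e_2e_3 .
\]
Take $\Delta_3=\mathbb C^2$ with $e_j$ acting as $i\sigma_j$; then $e_1e_2e_3=i^3\cdot i=1$. Put $X_j=-2iJ_j$, so that $[J_1,J_2]=iJ_3$ and cyclically. By the Peter--Weyl theorem $L^2(SU(2))$, with the action of the left-invariant fields, is the sum over $\ell\in\{0,\frac12,1,\dots\}$ of $2\ell+1$ copies of the irreducible representation $V_\ell$. It has an orthonormal basis $v_{-\ell},v_{-\ell+1},\dots,v_\ell$ with $J_3v_\mu=\mu v_\mu$ and $J_+v_\mu=\sqrt{(\ell-\mu)(\ell+\mu+1)}\,v_{\mu+1}$, where $J_\pm=J_1\pm iJ_2$ and $J_-=J_+^*$. With $\sigma_\pm=\frac12(\sigma_1\pm i\sigma_2)$ we have $\sigma_1J_1+\sigma_2J_2=\sigma_+J_-+\sigma_-J_+$, hence on $\mathbb C^2\otimes V_\ell$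
\[
D=2(\sigma_+J_-+\sigma_-J_+)+\tfrac2a\sigma_3J_3+\tfrac a2+\tfrac1a .
\]
Here $\sigma_+\xi_-=\xi_+$, $\sigma_-\xi_+=\xi_-$ and $\sigma_\pm\xi_\pm=0$. The vectors $\xi_+\otimes v_\ell$ and $\xi_-\otimes v_{-\ell}$ are killed by the first term and have eigenvalue $\frac a2+\frac{2\ell+1}a$; this is the first series, with $p=2\ell+1$. The remaining basis vectors pair up as $\xi_+\otimes v_\mu$, $\xi_-\otimes v_{\mu+1}$ with $-\ell\le\mu\le\ell-1$. Put $p=\ell+\mu+1$ and $q=\ell-\mu$, so that $p-q=2\mu+1$ and $p+q=2\ell+1$; each pair $p,q\ge1$ arises from exactly one $(\ell,\mu)$. On the span of the two vectors,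
\[
D=\begin{pmatrix}\frac{2\mu}a+\frac a2+\frac1a&2\sqrt{pq}\\2\sqrt{pq}&-\frac{2(\mu+1)}a+\frac a2+\frac1a\end{pmatrix}=\frac a2+\begin{pmatrix}\frac{p-q}a&2\sqrt{pq}\\2\sqrt{pq}&-\frac{p-q}a\end{pmatrix},
\]
which gives the second series.
\end{proof}

\begin{example}\label{ex:berger}
Put $a=4+2s$ with $|s|\le\frac1{10}$. The pair $p=q=1$ gives the eigenvalue $\frac a2-2=s$, with multiplicity two. The first series and the eigenvalues with the plus sign exceed $\frac a2\ge1.9$, and those with the minus sign and $pq\ge2$ are at most $2.1-\sqrt8<-0.7$. So the window $(-\frac12,\frac12)$ contains exactly two eigenvalues, both equal to $s$, and $\pm\frac12$ is never an eigenvalue.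
\end{example}

This family proves Theorem~\ref{thm:B} for $n=3$ as follows. Let $(M,g)$ be a spin $3$-manifold with $D_g$ invertible. Scale the family up so that its window $(-\Lambda,\Lambda)$ contains no eigenvalue of $D_g$. On $M\sqcup S^3$ the window then contains the same two eigenvalues. Join $M$ and $S^3$ by a thin neck attached inside $U$. Suppose that for all $s$ the connected sum again has exactly two eigenvalues in a slightly larger window, close to the old ones. Then both are negative at $s=-\frac1{10}$, both are positive at $s=\frac1{10}$, and neither can leave through $\pm\Lambda$. Hence one of them vanishes for some $s$, and $M\#S^3=M$. The value of $s$ need not be $0$; only its existence survives the gluing.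

Three things are needed in general: the analytic statement about the neck, for more general surgeries; a way to remove a summand $N$ that is not a sphere; and a substitute for the sign change in dimensions where the spectrum is symmetric about $0$.

\section{Essential families}\label{sec:essential}

Let $(h_s)_{s\in B}$ be a smooth family of metrics on a closed spin $n$-manifold $N$, not necessarily connected, with $B\subset\mathbb R^d$ a closed ball and $d\ge1$. Let $\Lambda>0$ and assume
\begin{itemize}
\item[(E1)] $\pm\Lambda\notin\operatorname{spec}D_s$ for all $s\in B$;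
\item[(E2)] $D_s$ is invertible for all $s\in\partial B$.
\end{itemize}
Let $E_s$ be the spectral subspace of $D_s$ for $(-\Lambda,\Lambda)$. By (U1) the $E_s$ form a vector bundle over $B$, of rank $\rho$ say, and for even $n$ it is graded because the interval is symmetric. Since $B$ is contractible, $E$ has a unitary trivialization, grading-preserving for even $n$. In it $A_s=D_s|_{E_s}$ is a continuous family of Hermitian $\rho\times\rho$ matrices, odd for even $n$. Let $\mathcal X$ be the space of \emph{invertible} matrices of this kind.

\begin{definition}\label{def:essential}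
The family is \emph{essential with constant $\Lambda$} if (E1) and (E2) hold and
\begin{itemize}
\item[(E3)] the map $A|_{\partial B}\colon\partial B\to\mathcal X$ does not extend to a continuous map $B\to\mathcal X$.
\end{itemize}
\end{definition}

A change of trivialization replaces $A$ by $uAu^{-1}$ with a continuous map $u$ from $B$ to the (grading-preserving) unitary matrices; conjugation by $u$ carries extensions to extensions, so (E3) is independent of the trivialization. It depends only on the homotopy class of $A|_{\partial B}$ in $\mathcal X$, since a homotopy can be inserted in a collar of $\partial B$. Example~\ref{ex:berger} is essential with constant $\frac12$: here $\partial B$ consists of two points, and the number of positive eigenvalues is constant along a path in $\mathcal X$.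

\begin{remark}\label{rem:parameters}
One parameter can suffice only for $n\equiv3\pmod4$. For even $n$ the map $A\mapsto A^+$ identifies $\mathcal X$ with $GL(\rho/2,\mathbb C)$, which is connected, so (E3) fails if $d=1$. For odd $n$ the deformation $A|A|^{-t}$ retracts $\mathcal X$ onto the Hermitian matrices with $A^2=1$, that is, onto the disjoint union of the Grassmannians of $\mathbb C^\rho$, by $A\mapsto$ positive eigenspace. If $n\equiv1\pmod4$, the central element $e_1\cdots e_n$ has square $-1$ and acts on $\Delta_n$ as $\pm i$. So the conjugate module is the other irreducible module, and there is an antilinear bijection $J$ of $\Delta_n$ with $Je=-eJ$. It commutes with $\mathrm{Spin}(n)$ and gives $JD=-DJ$. Hence $A|_{\partial B}$ takes values in the middle Grassmannian, which is connected and simply connected, and (E3) forces $d\ge3$.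
\end{remark}

\begin{lemma}\label{lem:basic}
Let $(h_s)_{s\in B}$ be essential on $N$ with constant $\Lambda$.
\begin{itemize}
\item[(a)] There is $s\in B$ with $\ker D_s\ne0$.
\item[(b)] For $c>0$ the family $(c^2h_s)$ is essential with constant $\Lambda/c$.
\item[(c)] If $(M,g)$ is a closed spin $n$-manifold with $\operatorname{spec}D_g\cap[-\Lambda,\Lambda]=\emptyset$, then $(g\sqcup h_s)$ is essential on $M\sqcup N$ with constant $\Lambda$.
\item[(d)] If $\Psi_{s,\tau}$, $(s,\tau)\in B\times[0,1]$, is a smooth family of diffeomorphisms of $N$ with $\Psi_{s,0}=\mathrm{id}$, then $(\Psi_{s,1}^*h_s)$ is essential with constant $\Lambda$.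
\end{itemize}
\end{lemma}

\begin{proof}
(a) Otherwise $A\colon B\to\mathcal X$ extends $A|_{\partial B}$. (b) By \eqref{eq:conformal}, $D_s$ is replaced by $D_s/c$. (c) The bundle $E$ and the matrices $A$ are unchanged. (d) The action of $\Psi_{s,\tau}$ on frames lifts uniquely to the spin structure, starting with the identity at $\tau=0$, and the lift is smooth in $s$. It induces unitary maps from $L^2$ spinors for $h_s$ to $L^2$ spinors for $\Psi_{s,1}^*h_s$ that intertwine the Dirac operators. They are strongly continuous in $s$: this holds on continuous sections, which are dense. So they carry a continuous orthonormal frame of $E$ to one of the new bundle, in which the matrices $A_s$ are the same.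
\end{proof}

For an essential family, compactness of $B$ and (U1) give $\eta\in(0,\Lambda)$ with
\begin{equation}\label{eq:eta}
\operatorname{spec}D_s\cap\{\Lambda-\eta\le|\lambda|\le\Lambda+\eta\}=\emptyset\qquad\text{for all }s\in B .
\end{equation}
The next lemma is the stability of essential families. It compares families on two different manifolds. It asks for approximate eigenspinors on the second manifold, and for the absence of further eigenvalues: a new eigenvalue in the window would enlarge $E$, and a new eigenvalue crossing $\pm\Lambda$ would destroy (E1).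

\begin{lemma}[Comparison]\label{lem:compare}
Let $(N,h_s)_{s\in B}$ be essential, with $\Lambda,\eta,\rho$ as above. There is $\varepsilon_0>0$ with the following property. Let $(N',h'_s)_{s\in B}$ be a smooth family on a closed spin $n$-manifold with Dirac operators $D'_s$, and let $T_s\colon E_s\to H^1(N')$ be a continuous family of linear maps, grading-preserving for even $n$, such that for some $\varepsilon\le\varepsilon_0$, all $s\in B$ and all $\varphi\in E_s$:
\begin{itemize}
\item[(i)] $(1-\varepsilon)\|\varphi\|\le\|T_s\varphi\|\le(1+\varepsilon)\|\varphi\|$;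
\item[(ii)] $\|D'_sT_s\varphi-T_sA_s\varphi\|\le\varepsilon\|\varphi\|$;
\item[(iii)] $D'_s$ has at most $\rho$ eigenvalues in $(-\Lambda-\eta,\Lambda+\eta)$, counted with multiplicity.
\end{itemize}
Then $(N',h'_s)$ is essential with constant $\Lambda$ and rank $\rho$.
\end{lemma}

\begin{proof}
Fix $s$ and omit it. Let $P'$ be the spectral projection of $D'$ for $(-\Lambda-\eta,\Lambda+\eta)$. If $A\varphi=a\varphi$ and $\|\varphi\|=1$, then $|a|<\Lambda-\eta$, so $|D'-a|\ge2\eta$ on the range of $1-P'$, and by (ii)
\[
2\eta\,\|(1-P')T\varphi\|\le\|(1-P')(D'-a)T\varphi\|=\|(1-P')(D'T-TA)\varphi\|\le\varepsilon .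
\]
Expanding a general $\varphi$ in an orthonormal eigenbasis of $A$ gives $\|(1-P')T\|\le\sqrt\rho\,\varepsilon/2\eta$. So $G=P'T$ satisfies $\big|\|G\varphi\|-\|\varphi\|\big|\le C_1\varepsilon\|\varphi\|$ with $C_1=1+\sqrt\rho/2\eta$. Let $C_1\varepsilon\le\frac12$. Then $G$ is injective, and by (iii) it is an isomorphism from $E$ onto the range of $P'$.

Let $A'$ be the restriction of $D'$ to the range of $P'$. The map $K=A'G-GA=P'(D'T-TA)$ has norm at most $\varepsilon$. Write $G=WS$ with $S=(G^*G)^{1/2}$ and $W$ unitary; both preserve the grading. We have $\|S-1\|\le C_1\varepsilon$, $\|S^{-1}\|\le2$ and $\|S^{-1}-1\|\le2C_1\varepsilon$. From $A'WS=WSA+K$ we get $W^{-1}A'W=SAS^{-1}+W^{-1}KS^{-1}$, hence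
\[
\|W^{-1}A'W-A\|\le\|S-1\|\,\|A\|\,\|S^{-1}\|+\|A\|\,\|S^{-1}-1\|+2\varepsilon\le C_2\varepsilon,\qquad C_2=4C_1\Lambda+2 .
\]
Let $C_2\varepsilon<\eta/2$. Then $\|A'\|<\Lambda-\eta/2$, so all eigenvalues of $D'$ in $(-\Lambda-\eta,\Lambda+\eta)$ lie in $(-\Lambda+\frac\eta2,\Lambda-\frac\eta2)$. Thus (E1) holds for $D'_s$, the range of $P'_s$ is the space $E'_s$, and $P'_s$ is the Riesz projection for $|z|=\Lambda$, which is continuous in $s$. So $G_s,S_s,W_s$ are continuous, and $W$ carries a trivialization of $E$ to one of $E'$, in which $A'$ has the matrix $W^{-1}A'W$. Finally let $C_2\varepsilon<\min_{s\in\partial B}\|A_s^{-1}\|^{-1}$. Then over $\partial B$ the linear homotopy from $A$ to $W^{-1}A'W$ stays in $\mathcal X$. This gives (E2) and (E3).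
\end{proof}

\section{Surgery of codimension at least two}\label{sec:surgery}

Let $N$ be a closed spin $n$-manifold and $\Phi\colon S^k\times D^{m+1}\to N$ an embedding, where $k+m+1=n$. We write $(x,y)$ for points of $S^k\times D^{m+1}$ and $r=|y|\le 1$, and we call $\Phi(S^k\times\{0\})$ the core; it has codimension $m+1$. Put
\[
N_0=N\setminus\Phi(\{r<1\}),\qquad N'=N_0\cup_{S^k\times S^m}\big(D^{k+1}\times S^m\big).
\]
We say that $N'$ is obtained by a \emph{spin surgery} along $\Phi$ if $N'$ is given an orientation and a spin structure, together with an isomorphism over $N_0$ with those of $N$. This is the case when the spin structure of $N$ extends over the trace of the surgery and $N'$ has the induced structure.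

For any $\delta\in(0,1)$ we may give $D^{k+1}$ a collar $S^k\times[\delta,1]\ni(x,r)$, with the boundary at $r=1$, and identify $(x,r,\omega)\in D^{k+1}\times S^m$ with $\Phi(x,r\omega)$. Then $N'$ contains $N\setminus\Phi(\{r<\delta\})$, and the isomorphism of spin structures extends uniquely from $N_0$ to this set. For $m=1$ the spin structure on $D^{k+1}\times S^1$ is the product with the \emph{bounding} structure on $S^1$. Indeed, along the circle $\{(x,1)\}\times S^1$ the product framing of the normal bundle consists of a fixed frame of $T_xS^k$ and $\partial_r$, so the induced structure on the circle is the one induced from the disc $\Phi(\{x\}\times D^2)\subset N$.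

\begin{proposition}\label{prop:surgery}
Let $N'$ be obtained from $N$ by a spin surgery with $m\ge1$. If $(h_s)_{s\in B}$ is an essential family on $N$ with constant $\Lambda$, then $N'$ carries an essential family $(h'_s)_{s\in B}$ with constant $\Lambda$ and $h'_s=h_s$ on $N_0$.
\end{proposition}

Conditions (i) and (ii) of Lemma~\ref{lem:compare} will come from cutting off eigenspinors near the core. Condition (iii) is the difficulty: the handle has very large curvature and could support new eigenspinors with small eigenvalue. The remedy is the identity
\[
\kappa+dr^2+r^2\sigma=r^2\Big(\frac{\kappa+dr^2}{r^2}+\sigma\Big),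
\]
where $\sigma$ is the round unit metric on $S^m$ and $\kappa$ is a metric on $S^k$. A product metric near the core is conformal to a product with the \emph{unit} sphere $S^m$, whose Dirac operator has a gap. We choose the metric on the handle in the same form. First the family must be made a product near the core, in the coordinates $\Phi$.

\subsection*{Product form near the core}

\begin{lemma}\label{lem:normal}
There are $R\in(0,1)$ and an essential family on $N$ with constant $\Lambda$ that equals $h_s$ on $N_0$ and whose pullback under $\Phi$ is $\kappa_s+|dy|^2$ on $\{r\le R\}$. Here $\kappa_s$ is a smooth family of metrics on $S^k$, absent if $k=0$.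
\end{lemma}

\begin{proof}
We first arrange the product form along the core by a family of diffeomorphisms, and then near the core by a small perturbation.

Let $h_*$ be a metric on $N$ with $\Phi^*h_*=(\text{round})+|dy|^2$ near $r=0$, and $h_{s,\tau}=(1-\tau)h_*+\tau h_s$ for $\tau\in[0,1]$. The fields $d\Phi(\partial_{y_j})$ along the core are linearly independent modulo its tangent bundle. Project them to the $h_{s,\tau}$-normal bundle and apply the Gram--Schmidt process for $h_{s,\tau}$; call the result $\nu_j^{s,\tau}$. Put
\[
\Phi_{s,\tau}(x,y)=\exp^{h_*}_{\Phi(x,0)}\Big(\sum_jy_j\,\nu_j^{s,\tau}(x)\Big).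
\]
This map is smooth in all variables, equals $\Phi$ on $y=0$, and its differential there sends $\partial_{y_j}$ to $\nu_j^{s,\tau}$. For $\tau=0$ we have $\nu_j=d\Phi(\partial_{y_j})$, and the lines $t\mapsto\Phi(x,ty)$ are $h_*$-geodesics near the core, so $\Phi_{s,0}=\Phi$ for small $|y|$. The map $(s,\tau,x,y)\mapsto(s,\tau,\Phi_{s,\tau}(x,y))$ is injective on the compact set $\{y=0\}$ and a local diffeomorphism at its points, hence an embedding near it. So there is $R_0>0$ such that on $\{r\le2R_0\}$ all $\Phi_{s,\tau}$ are embeddings into $N\setminus N_0$ and $\Phi_{s,0}=\Phi$. Let $\omega(r)$ be a cutoff function equal to $1$ for $r\le R_0$ and supported in $r<2R_0$. The vector fields $(\omega\,\partial_\tau\Phi_{s,\tau})\circ\Phi_{s,\tau}^{-1}$, extended by $0$, are smooth in $(s,\tau)$ and vanish near $N_0$. Let $\Psi_{s,\tau}$ be their flow in $\tau$, with $\Psi_{s,0}=\mathrm{id}$. For $|y|\le R_0$ the curve $\tau\mapsto\Phi_{s,\tau}(x,y)$ is an integral curve, so $\Psi_{s,\tau}\circ\Phi=\Phi_{s,\tau}$ there. By Lemma~\ref{lem:basic}(d) the family $\Psi_{s,1}^*h_s$ is essential with constant $\Lambda$. It equals $h_s$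 on $N_0$, and in the coordinates $\Phi$ it is $\Phi_{s,1}^*h_s$, which along $y=0$ equals $\kappa_s+|dy|^2$ with $\kappa_s$ the restriction of $h_s$ to the core. We rename this family $h_s$ and omit $\Phi^*$.

The tensor $h_s-(\kappa_s+|dy|^2)$ is smooth in $(s,x,y)$ and vanishes at $y=0$, so it is bounded by $Cr$ and has bounded first derivatives. Let $\chi\colon[0,\infty)\to[0,1]$ be smooth with $\chi=1$ on $[0,\frac12]$ and $\chi=0$ on $[1,\infty)$, and for $0<t<R_0$ put
\[
h_s^t=\big(1-\chi(r/t)\big)h_s+\chi(r/t)\big(\kappa_s+|dy|^2\big).
\]
Uniformly in $s$, the difference $h^t_s-h_s$ is supported in $\{r\le t\}$, is $O(t)$ in $C^0$, and is $O(1)$ in $C^1$, because the factor $1/t$ from differentiating $\chi(r/t)$ meets a factor $O(r)$. Identify spinors for $h^t_s$ and $h_s$ as in Section~\ref{sec:prelim}, by $\beta=(h_s^{-1}h^t_s)^{-1/2}$. In \eqref{eq:local} the derivatives $\partial_{e_i}$ are replaced by $\partial_{\beta e_i}$, with $|\beta-1|\le Ct$. The coefficients $\Gamma_{ij}^k$, computed by \eqref{eq:koszul} from the brackets $[\beta e_i,\beta e_j]$, and the derivative of the density factor involve only one derivative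 of $h^t_s$ and stay bounded. Hence $D_{h^t_s}-D_s$ is the sum of a first-order operator with coefficients $O(t)$ and a bundle endomorphism $b$ with $|b|\le C$ supported in $\{r\le t\}$. By the Sobolev embedding $H^1\subset L^p$ for some $p>2$ and H\"older's inequality,
\[
\|b\varphi\|_{L^2}\le C\operatorname{vol}(\{r\le t\})^{\frac12-\frac1p}\|\varphi\|_{H^1}.
\]
So $D_{h^t_s}\to D_s$ in $\mathcal L(H^1,L^2)$ as $t\to0$, uniformly in $s$.

We apply Lemma~\ref{lem:compare} with $T_s$ the inclusion of $E_s$, which is continuous into $H^1$ by (U1). Condition (i) holds with $\varepsilon=0$. Condition (ii) holds for small $t$ since $\|\varphi\|_{H^1}\le C\|\varphi\|$ on $E_s$ by (U2). For (iii), the norms $\|(D_s-z)^{-1}\|_{L^2\to H^1}$ are bounded on the compact set $B\times\{|z|=\Lambda+\eta\}$, and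
\[
D_{h^t_s}-z=\big(1+(D_{h^t_s}-D_s)(D_s-z)^{-1}\big)(D_s-z).
\]
Thus the resolvents on this circle, and with them the Riesz projections, converge uniformly in norm. Projections at distance less than $1$ have equal rank, so the rank is $\rho$ for small $t$. Take such a $t$ and $R=t/2$.
\end{proof}

From now on $(h_s)$ is the family of Lemma~\ref{lem:normal}, $\rho$ is its rank and $\eta$ is chosen for it as in \eqref{eq:eta}. In polar coordinates $h_s=\kappa_s+dr^2+r^2\sigma$ on $\{0<r\le R\}$.

\subsection*{The metric on the handle}
Let $0<\delta<R/8$. Take the collar $S^k\times[\delta,1]$ of $D^{k+1}$ as above. For $\delta\le r_0\le R$ let $Y_{r_0}\subset D^{k+1}$ be the complement of $\{r>r_0\}$, and let $Z_{r_0}=Y_{r_0}\times S^m\subset N'$. Put $Y=Y_R$. Choose a smooth family of metrics $\gamma_s$ on $Y$ with $\gamma_s=(\kappa_s+dr^2)/r^2$ for $r\ge2\delta$, by interpolating with a fixed metric over $\delta<r<2\delta$. Choose a smooth function $f>0$ on $Y$ with $f=r$ for $r\ge2\delta$ and $f\le2\delta$ on $Y_{2\delta}$. Define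
\[
h'_s=h'_{s,\delta}=\begin{cases}f^2(\gamma_s+\sigma)&\text{on }Z_R,\\h_s&\text{on }N'\setminus Z_R.\end{cases}
\]
Then $h'_s=h_s$ outside $Z_{2\delta}$, and there we identify spinors on $N$ and $N'$. Let $D'_s$ be the Dirac operator of $h'_s$. Nothing is assumed about the geometry of $\gamma_s$ on $Y_{2\delta}$; the next lemma holds for every metric on $Y$.

\begin{lemma}[Gap on the handle]\label{lem:gap}
Let $\hat g=\gamma_s+\sigma$ on $Z_R=Y\times S^m$. Every smooth spinor $u$ with support in the interior of $Z_R$ satisfies $\|D_{\hat g}u\|\ge\frac m2\|u\|$ in $L^2(\hat g)$.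
\end{lemma}

\begin{proof}
Write $D_{\hat g}=D_1+D_2$ with $D_1=\sum e_i\nabla_{e_i}$ over a local orthonormal frame of $S^m$ and $D_2=\sum f_j\nabla_{f_j}$ over one of $Y$. Both are symmetric on such spinors, by integration by parts along the slices $\{p\}\times S^m$ and $Y\times\{\omega\}$. For a product metric $\nabla_{e_i}f_j=\nabla_{f_j}e_i=0$ and the curvature $R(e_i,f_j)$ vanishes. Therefore
\[
D_1D_2+D_2D_1=\sum_{i,j}e_if_j\big(\nabla_{e_i}\nabla_{f_j}-\nabla_{f_j}\nabla_{e_i}\big)=0,
\]
and $\|D_{\hat g}u\|^2=\|D_1u\|^2+\|D_2u\|^2\ge\|D_1u\|^2$. On a slice $\{p\}\times S^m$ fix a frame of $T_pY$. By \eqref{eq:local} the restricted spinor bundle with its connection is associated to the induced spin structure of $S^m$ and to $\Delta_n$ as a $Cl_m$-module. This module is an orthogonal sum of irreducible ones, so $D_1$ is an orthogonal sum of copies of $\pm D_{S^m}$. For $m\ge2$, \eqref{eq:friedrich} with $\operatorname{scal}=m(m-1)$ gives $|\lambda|\ge\frac m2$ for all eigenvalues. For $m=1$ the spin structure is bounding, so $D_{S^1}=\pm i\,d/d\vartheta$ acts on antiperiodic functions and has spectrum $\frac12+\mathbb Z$.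 Integrate $\|D_1u\|^2\ge\frac{m^2}4\|u\|^2$ over $p\in Y$.
\end{proof}

With the other spin structure on the circle $D_{S^1}$ has a kernel, and for $m=0$ the operator $D_1$ is zero; in both cases no gap results.

In the metric $\hat g$ an eigenvalue equation of $D'_s$ has the small coefficient $\lambda f$ in place of $\lambda$. Where $|\lambda|f$ is below the gap, an eigenspinor is controlled by its values at the mouth of the handle. Put $\Lambda_1=\Lambda+\eta$ and $R_1=\min(R,\frac1{4\Lambda_1})$; these numbers do not depend on $\delta$.

\begin{lemma}[No concentration]\label{lem:mass}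
Let $4\delta\le R_1$, $D'_s\varphi=\lambda\varphi$, $|\lambda|\le\Lambda_1$ and $\|\varphi\|=1$. Then $\int_{Z_{r_0}}|\varphi|^2\,dv_{h'_s}\le512\,r_0/R_1$ for $2\delta\le r_0\le R_1/2$.
\end{lemma}

\begin{proof}
Put $\hat\varphi=f^{\frac{n-1}2}\varphi$ on $Z_R$. By \eqref{eq:conformal} with $F=1/f$ we have $D_{\hat g}\hat\varphi=\lambda f\hat\varphi$. Let $\chi$ be a smooth function of $r$ with $\chi=1$ on $Z_{R_1/2}$, $\chi=0$ for $r\ge\frac{15}{16}R_1$, $0\le\chi\le1$ and $|\chi'|\le4/R_1$. The differential $d\chi$ is supported in $\mathcal A=\{R_1/2\le r\le R_1\}$, where $r\ge2\delta$ and so $|d\chi|_{\hat g}=r|\chi'|\le4$. For $u=\chi\hat\varphi$ we have $D_{\hat g}u=\lambda fu+d\chi\cdot\hat\varphi$, and $f\le R_1$ on the support of $u$. Lemma~\ref{lem:gap} gives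
\[
\tfrac12\|u\|\le\tfrac m2\|u\|\le\Lambda_1R_1\|u\|+4\|\hat\varphi\|_{L^2(\mathcal A)}\le\tfrac14\|u\|+4\|\hat\varphi\|_{L^2(\mathcal A)},
\]
so $\|u\|\le16\|\hat\varphi\|_{L^2(\mathcal A)}$. Since $|\hat\varphi|^2dv_{\hat g}=f^{n-1}|\varphi|^2f^{-n}dv_{h'_s}$ and $f\ge R_1/2$ on $\mathcal A$,
\[
\int_{Z_{R_1/2}}f^{-1}|\varphi|^2\,dv_{h'_s}\le256\int_{\mathcal A}f^{-1}|\varphi|^2\,dv_{h'_s}\le\frac{512}{R_1}.
\]
On $Z_{r_0}$ we have $f\le r_0$.
\end{proof}

\begin{lemma}[No new eigenvalues]\label{lem:nonew}
For small $\delta$, condition (iii) of Lemma~\ref{lem:compare} holds for all $s\in B$.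
\end{lemma}

\begin{proof}
Otherwise there are $\delta_i\to0$, $s_i\to s_*$ and orthonormal eigenspinors $\varphi_i^0,\dots,\varphi_i^\rho$ of the Dirac operator of $h'_{s_i,\delta_i}$, with eigenvalues $\lambda_i^j\to\lambda^j\in[-\Lambda_1,\Lambda_1]$. Let $N^\circ$ be the complement of the core in $N$. Near a given compact subset of $N^\circ$ we have $h'_{s_i,\delta_i}=h_{s_i}$ for large $i$, so $D_{s_i}\varphi_i^j=\lambda^j_i\varphi^j_i$ there, and (U2) bounds $\varphi^j_i$ in $H^1$. By Rellich's theorem and a diagonal argument a subsequence converges in $L^2_{\mathrm{loc}}(N^\circ)$ to spinors $\varphi^j$ with $\|\varphi^j\|\le1$. Testing against smooth $\psi$ with compact support in $N^\circ$ and using $D_{s_i}\psi\to D_{s_*}\psi$ gives $(\varphi^j,(D_{s_*}-\lambda^j)\psi)=0$. By Lemma~\ref{lem:mass} and the Cauchy--Schwarz inequality, the $L^2$ product of $\varphi_i^j$ and $\varphi_i^l$ over the complement of $Z_{r_0}$ differs from $\delta_{jl}$ by at most $512r_0/R_1$. Letting $i\to\infty$ and then $r_0\to0$ shows that $\varphi^0,\dots,\varphi^\rho$ are orthonormal in $L^2(N)$.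

The equation extends over the core. Let $\varphi=\varphi^j$, $\lambda=\lambda^j$, $D=D_{s_*}$, and let $\psi$ be any smooth spinor on $N$. Let $\theta_t$ be smooth with values in $[0,1]$, with $\theta_t=0$ for $r\le t$, $\theta_t=1$ outside $\{r<2t\}$ and $|d\theta_t|\le2/t$. Then
\[
(\varphi,(D-\lambda)\psi)=\lim_{t\to0}\big[(\varphi,(D-\lambda)(\theta_t\psi))-(\varphi,d\theta_t\cdot\psi)\big]=-\lim_{t\to0}(\varphi,d\theta_t\cdot\psi).
\]
Since $\operatorname{vol}(\{r\le2t\})\le Ct^{m+1}$, we have $|(\varphi,d\theta_t\cdot\psi)|\le C\|\varphi\|_{L^2(r\le2t)}\,t^{(m-1)/2}$. The first factor tends to $0$, and the second is bounded because $m\ge1$. So $\varphi^j$ is an eigenspinor of $D_{s_*}$ on $N$. We have found $\rho+1$ orthonormal eigenspinors with eigenvalues in $[-\Lambda-\eta,\Lambda+\eta]$, while by \eqref{eq:eta} there are only $\rho$.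
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:surgery}]
It remains to construct $T_s$. A cutoff function with slope $1/\delta$ on a shell of width $\delta$ has $\int|d\theta|^2\sim\delta^{m-1}$, which does not tend to zero for $m=1$, so we use a logarithmic one. For small $\delta$ let $L=\log\frac1{2\sqrt\delta}$ and define $\theta=0$ for $r\le2\delta$, $\theta=L^{-1}\log(r/2\delta)$ for $2\delta\le r\le\sqrt\delta$, and $\theta=1$ elsewhere on $N$. Put $T_s\varphi=\theta\varphi$, extended by $0$ over $Z_{2\delta}$. This is well defined since $h'_s=h_s$ outside $Z_{2\delta}$, and it preserves the grading. It maps into $H^1(N')$ since $\theta$ is Lipschitz, and it is continuous in $s$ since the inclusion $E_s\subset H^1(N)$ is.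

On $E_s$ we have $\|D_s^j\varphi\|\le\Lambda^j\|\varphi\|$ for all $j$, so (U2) and the Sobolev embedding give $\sup|\varphi|\le C\|\varphi\|$ uniformly in $s$. For $\varphi\in E_s$ with $\|\varphi\|=1$ we get $0\le1-\|\theta\varphi\|^2\le C\operatorname{vol}(\{r\le\sqrt\delta\})\to0$, which is (i). Moreover $D'_sT_s\varphi-T_sA_s\varphi=d\theta\cdot\varphi$, and, as $r\le1$ and $m\ge1$,
\[
\|d\theta\cdot\varphi\|^2\le C\int_{2\delta}^{\sqrt\delta}\frac{r^m}{L^2r^2}\,dr\le\frac C{L^2}\int_{2\delta}^{\sqrt\delta}\frac{dr}r=\frac CL\to0\qquad(\delta\to0),
\]
which is (ii). Together with Lemma~\ref{lem:nonew}, Lemma~\ref{lem:compare} applies for one fixed small $\delta$. The family $h'_s$ agrees on $N_0$ with the family of Lemma~\ref{lem:normal}, hence with the original one.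
\end{proof}

\section{Removing a spin boundary by surgeries}\label{sec:handles}

Attaching a handle of index $j$ to a compact $(n+1)$-manifold means gluing $D^j\times D^{n+1-j}$ along an embedding of $S^{j-1}\times D^{n+1-j}$ into the boundary, the attaching region. In the new boundary this region is replaced by $D^j\times S^{n-j}$. Surgery along this copy of $S^{n-j}\times D^j$ returns the old boundary, and its core has codimension $j$. Isotopic attaching maps give diffeomorphic results. A compact connected $(n+1)$-manifold with non-empty boundary has a handle decomposition with exactly one $0$-handle, no $(n+1)$-handle, and handles attached in order of increasing index. If $N=\partial V$, reading a handle decomposition of $V$ backwards thus leads from $N$ to $S^n$ by surgeries. The $1$-handles give surgeries of codimension one, which Proposition~\ref{prop:surgery} excludes, so we change $V$ to avoid them.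

\begin{lemma}\label{lem:handles}
Let $n\ge3$, let $M$ be a closed spin $n$-manifold and $U\subset M$ open and non-empty. Let $N$ be a non-empty connected spin $n$-manifold that is the spin boundary of a compact connected spin manifold $V$. Then $M$, with its spin structure, is obtained from $M\sqcup N$ by finitely many spin surgeries of codimension at least two, all along embeddings whose images are disjoint from $M\setminus U$, and the resulting identification with $M$ is the identity on $M\setminus U$.
\end{lemma}

\begin{proof}
\emph{Trading the $1$-handles.} Take a handle decomposition of $V$ as above, with $p$ handles of index $1$. The union $V_1$ of the $0$- and $1$-handles is orientable, hence diffeomorphic to the boundary connected sum $\natural^p(S^1\times D^n)$. We want to replace it by $V_1'=\natural^p(D^2\times S^{n-1})$, which has the same boundary $\#^p(S^1\times S^{n-1})$ and is a disc $D^{n+1}$ with $p$ handles of index $n-1\ge2$. The spin structure must extend over $V_1'$. Each summand $S^1\times D^n$ has two spin structures, the products with the two structures on $S^1$; they are distinguished by whether the frame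 loop $(\partial_\vartheta,\partial_{x_1},\dots,\partial_{x_n})$ along $S^1\times\{0\}$ has a closed lift. Let $\tau\colon S^1\to SO(n)$ be a loop generating $\pi_1(SO(n))=\mathbb Z/2$, with $\tau=1$ on an arc over which the boundary sum is formed. The diffeomorphism $(\vartheta,x)\mapsto(\vartheta,\tau(\vartheta)x)$ extends by the identity to $V_1$. It changes the frame loop by $\tau$, which has no closed lift to the spin group, so it interchanges the two structures. Hence we can choose the identification $V_1\cong\natural^p(S^1\times D^n)$ so that each summand has the product with the bounding structure. The spin structure that $V_1$ induces on its boundary then agrees with the one induced from $V_1'$ along the circles $S^1\times\{pt\}$. As $n-1\ge2$, these circles generate the first homology, so the two structures are isomorphic. Thus $V'=V_1'\cup(V\setminus\operatorname{int}V_1)$ is a spin manifold with spin boundary $N$, and there is a chain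
\[
D^{n+1}=W_0\subset W_1\subset\dots\subset W_t=V'
\]
in which $W_i$ arises from $W_{i-1}$ by attaching one handle of index $j_i\in\{2,\dots,n\}$.

\emph{A disc that no handle meets.} The first attaching sphere has dimension $j_1-1\le n-1$, so it misses a point of $\partial W_0=S^n$. Shrinking the attaching region radially toward the attaching sphere is an isotopy, so we may assume that the region misses a disc $\Delta_1$ around this point; then $\Delta_1\subset\partial W_1$. The second attaching sphere misses a point of the interior of $\Delta_1$, and we obtain $\Delta_2\subset\Delta_1$ in the same way. After $t$ steps we have a round cap $\Delta\subset S^n$ such that a neighborhood of $\Delta$ is contained in all $\partial W_i$ and is disjoint from all attaching regions.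

\emph{The surgeries.} Give $\partial W_i$ the spin structure induced from $W_i\subset V'$. On the common part of $\partial W_i$ and $\partial W_{i-1}$ the two structures coincide, so $\partial W_{i-1}$ is obtained from $\partial W_i$ by a spin surgery of codimension $j_i\ge2$, away from $\Delta$. Choose a closed coordinate disc $\Delta'\subset U$ and let $M_i=M\#\partial W_i$ be formed by removing the interiors of $\Delta'$ and $\Delta$ and inserting $[0,1]\times S^{n-1}$, compatibly with the orientations. Since $S^{n-1}$ is simply connected, the spin structures can be glued over the cylinder, and we use the same gluing for all $i$. Then $M_t=M\#N$ is obtained from $M\sqcup N$ by a spin surgery with $k=0$, of codimension $n$, and $M_{i-1}$ is obtained from $M_i$ by a spin surgery of codimension $j_i$. None of the embeddings meets $M\setminus U$. Finally $S^n\setminus\operatorname{int}\Delta$ is a standard disc, so $M_0$ is diffeomorphic to $M$ by a map that is the identity outside $\Delta'$. The spin structures agree outside $\Delta'$, where every homology class of loops in $M$ has a representative, so they agree on $M$.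
\end{proof}

\section{Essential families on spin boundaries}\label{sec:blocks}

\subsection*{Linear models}
We find essential families near a metric with a kernel, where the matrices $A_s$ are determined by their first derivative. Let $(h_s)$ be a smooth family on a closed spin manifold for $s$ near $0\in\mathbb R^d$, now with $d\ge0$. Let $E_0=\ker D_0$ and let $\Lambda>0$ be smaller than $|\lambda|$ for all non-zero eigenvalues $\lambda$ of $D_0$. By (U1), $\pm\Lambda\notin\operatorname{spec}D_s$ for small $s$, and the spaces $E_s$ are defined. We call the family a \emph{linear model with symbol $c$} if $c$ is a real-linear map from $\mathbb R^d$ to the Hermitian endomorphisms of $E_0$ (odd, for even $n$) with $c(s)^2=|s|^2$, and if there is a continuous family of unitary (grading-preserving) maps $W_s\colon E_0\to E_s$ with $W_0=\mathrm{id}$ and $W_s^*D_sW_s=c(s)+o(|s|)$. For $d=0$ a linear model is a single metric, and $c=0$. Example~\ref{ex:berger} is a linear model with $d=1$, $E_0=\mathbb C^2$ and $c(s)=sI_2$.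

\begin{lemma}\label{lem:linear}
\begin{itemize}
\item[(a)] Let $P_0$ be the orthogonal projection onto $E_0$ and $\dot D(s)$ the derivative of the family $D$ at $0$ in the direction $s$. If $c(s)=P_0\dot D(s)|_{E_0}$ satisfies $c(s)^2=|s|^2$, the family is a linear model with symbol $c$.
\item[(b)] If $d\ge1$ and the symbol $c|_{S^{d-1}}\colon S^{d-1}\to\mathcal X$ of a linear model does not extend over the unit ball, then the family is essential over every sufficiently small ball $B$ centered at $0$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $P_s$ be the Riesz projection onto $E_s$ and $S_s=P_0P_s|_{E_0}=1+O(|s|)$, a positive operator on $E_0$. Then $W_s=P_sS_s^{-1/2}$ satisfies $W_s^*W_s=1$, so it is unitary from $E_0$ to $E_s$, and $W_s^*D_sW_s=S_s^{-1/2}(P_0D_sP_s|_{E_0})S_s^{-1/2}$. By (U1) the middle factor is smooth in $s$. It vanishes at $s=0$, and its derivative there is $P_0\dot DP_0+P_0D_0\dot P=P_0\dot DP_0$ on $E_0$, since $\dot P$ maps into $H^1$ and $P_0D_0=0$.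

(b) Let $B$ have radius $t$, so small that (E1) holds and $\|W_s^*D_sW_s-c(s)\|<t$ on $\partial B$. As $|c(s)v|=t|v|$ for $s\in\partial B$, the linear homotopy from $A_s=W_s^*D_sW_s$ to $c(s)$ stays in $\mathcal X$. This gives (E2), and (E3) follows since $c|_{\partial B}=t\,c|_{S^{d-1}}$.
\end{proof}

The relation $c(s)^2=|s|^2$ is inherited by products, and this lets us reach all dimensions from three examples.

\begin{lemma}[Products]\label{lem:product}
Let $(N_1,h_{1,s})$ and $(N_2,h_{2,t})$ be linear models with symbols $c_1,c_2$ on $E_1,E_2$, and let $\dim N_1$ be even, with grading $\epsilon_1$. Then $(N_1\times N_2,h_{1,s}+h_{2,t})$ is a linear model on $E_1\otimes E_2$ with symbol $c(s,t)=c_1(s)\otimes1+\epsilon_1\otimes c_2(t)$. If $\dim N_2$ is even, the grading is $\epsilon_1\otimes\epsilon_2$.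
\end{lemma}

\begin{proof}
Let vectors $v_1,v_2$ of the two factors act on $\Delta_{n_1}\otimes\Delta_{n_2}$ as $v_1\otimes1$ and $\epsilon_1\otimes v_2$. These anticommute because $v_1$ is odd, so they define a $Cl_{n_1+n_2}$-module, which is irreducible by its dimension; for even $n_2$ the operator $\epsilon_1\otimes\epsilon_2$ anticommutes with all vectors and is a grading. So the spinor bundle of the product is the exterior tensor product, and by \eqref{eq:local}
\[
D=D_1\otimes1+\epsilon_1\otimes D_2,\qquad D^2=D_1^2\otimes1+1\otimes D_2^2 .
\]
Choose $\Lambda$ admissible for both factors. Tensor products of eigenspinors form an eigenbasis of $D^2$. For small $(s,t)$ we have $D^2>\Lambda^2$ on the orthogonal complement of $E_{1,s}\otimes E_{2,t}$, and $D^2=O(|s|^2+|t|^2)$ on $E_{1,s}\otimes E_{2,t}$. So this space is $E_{(s,t)}$, and $W_{1,s}\otimes W_{2,t}$ conjugates $D$ to $c(s,t)+o(|(s,t)|)$. Since $c_1$ is odd, $c^2=|s|^2+|t|^2$.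
\end{proof}

The other two examples are K\"ahler manifolds. On a compact K\"ahler manifold spin structures correspond to holomorphic line bundles $L$ with $L^2\cong\mathcal K$, the canonical bundle. The spinor bundle is $\Lambda^{0,*}\otimes L$, graded by the parity of the degree, and $D=\sqrt2(\bar\partial+\bar\partial^*)$ (Hitchin). By Hodge theory $\ker D\cong\bigoplus_jH^j(L)$.

\subsection*{The quartic surface}
To raise the dimension by four without losing the symbol we need a spin $4$-manifold whose kernel lies in one chirality. Let $Q\subset\mathbb{CP}^3$ be the Fermat quartic $\sum z_i^4=0$, a K3 surface, with a K\"ahler metric. It is simply connected by the Lefschetz hyperplane theorem, and its canonical bundle is trivial by adjunction. So its only spin structure has $L=\mathcal O$. We have $h^0(\mathcal O)=1$, $h^1(\mathcal O)=\frac12b_1=0$ and $h^2(\mathcal O)=h^0(\mathcal K)=1$. Thus $Q$ is a linear model with $d=0$, $E_0=\mathbb C^2$ and $\epsilon=1$ on $E_0$. By Lemma~\ref{lem:product}, taking the product with $Q$ as first factor replaces a symbol $c$ by $I_2\otimes c$ and a grading $\epsilon$ by $I_2\otimes\epsilon$.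

\subsection*{A curve of genus three}
In dimension two the kernel can change only when the conformal structure changes. We compute how a two-dimensional space $\ker D^+$ is destroyed by such a change.

Let $\Sigma$ be the hyperelliptic curve $y^2=P(x)$, where $P$ has degree $8$ and simple roots, completed by two points $\infty_\pm$. The form $dx/y$ has no zeros or poles in the affine part: at a root of $P$ the function $y$ is a coordinate and $dx/y=2\,dy/P'(x)$. At $\infty_\pm$, with $\xi=1/x$, we have $y\sim\pm \xi^{-4}$ and $dx/y\sim\mp \xi^2d\xi$. So $\mathcal K\cong L^2$ with $L=\mathcal O(\infty_++\infty_-)$, and $\Sigma$ has genus $3$. We give $\Sigma$ the spin structure defined by $L$. Sections of $L$ are meromorphic functions with at most simple poles at $\infty_\pm$, such as $1$ and $x$. If $h^0(L)\ge3$, there would be a non-constant function with a single simple pole, and $\Sigma$ would be isomorphic to $\mathbb{CP}^1$. Hence $h^0(L)=2$.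

\begin{proposition}\label{prop:curve}
The curve $\Sigma$ carries a linear model with $d=2$, $E_0=\mathbb C^2\otimes\mathbb C^2$, $c(s)=I_2\otimes(s_1\sigma_1+s_2\sigma_2)$ and $\epsilon=I_2\otimes\sigma_3$. Moreover $\Sigma$ is the spin boundary of a compact connected spin manifold.
\end{proposition}

\begin{proof}
\emph{The operator in a frame.} In dimension two the zero-order term in \eqref{eq:local} is $\frac12\sum_i\Gamma_{i1}^2\,e_ie_1e_2=-\frac12\Gamma_{11}^2e_2+\frac12\Gamma_{21}^2e_1$, while $\operatorname{div}e_1=\Gamma_{21}^2$ and $\operatorname{div}e_2=\Gamma_{12}^1=-\Gamma_{11}^2$. So $D=\sum e_i(\partial_{e_i}+\frac12\operatorname{div}e_i)$. Let $e_1,e_2$ act on $\Delta_2=\mathbb C^2\ni(u,v)$ by $e_1(u,v)=(-v,u)$ and $e_2(u,v)=(iv,iu)$, with grading $\sigma_3$. Then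
\begin{equation}\label{eq:Dplus}
D^+u=2\,\bar\varepsilon u+(\operatorname{div}\bar\varepsilon)\,u,\qquad\bar\varepsilon=\tfrac12(e_1+ie_2).
\end{equation}
The antiunitary map $J(u,v)=(-\bar v,\bar u)$ commutes with $e_1$ and $e_2$: both $Je_1$ and $e_1J$ send $(u,v)$ to $(-\bar u,-\bar v)$, and both $Je_2$ and $e_2J$ send it to $(i\bar u,-i\bar v)$. So $J$ commutes with $\mathrm{Spin}(2)$ and defines a parallel bundle map that commutes with $D$ and interchanges $\mathcal S^\pm$. Hence $\ker D^-=J\ker D^+$.

\emph{The kernel.} Choose a metric $h_0$ in the conformal class of $\Sigma$ with $h_0=|dz|^2$ on a coordinate disc $O$. One of the spaces $\ker D^\pm$ is isomorphic to $H^0(L)$, so both have dimension $2$. In a conformal coordinate with metric $F^2|dz|^2$, \eqref{eq:conformal} and \eqref{eq:Dplus} show that an element of $\ker D^+$ is $F^{-1/2}$ times a holomorphic function. So an element that vanishes on an open set vanishes on $\Sigma$. Let $u_1,u_2$ be an orthonormal basis of $\ker D^+$ and $v_j=Ju_j$. On $O$, in the frame $\partial_x,\partial_y$ given by $z=x+iy$, the $u_j$ are holomorphic functions and $v_j=\bar u_j$.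

\emph{The deformation.} For $\mu\in C_c^\infty(O,\mathbb C)$ with $|\mu|<1$ let $h_\mu=|\theta|^2$ on $O$, where $\theta=(dz+\mu\,d\bar z)/\sqrt{1-|\mu|^2}$, and $h_\mu=h_0$ elsewhere. As $\theta\wedge\bar\theta=dz\wedge d\bar z$, the area form $dA$ is unchanged. Identify spinors for $h_\mu$ and $h_0$ on $O$ through the orthonormal frames dual to $\theta$ and $dz$, lifted continuously from $\mu=0$, and by the identity outside the support of $\mu$; this is unitary on $L^2$. The field $\bar\varepsilon$ is determined by $\theta(\bar\varepsilon)=0$ and $\bar\theta(\bar\varepsilon)=1$, so $\bar\varepsilon=(\partial_{\bar z}-\mu\partial_z)/\sqrt{1-|\mu|^2}$. To first order in $\mu$ we have $\bar\varepsilon=\partial_{\bar z}-\mu\partial_z$ and $\operatorname{div}\bar\varepsilon=-\partial_z\mu$, and \eqref{eq:Dplus} gives $\dot D^+_\mu u=-2\mu\,\partial_zu-(\partial_z\mu)u$. Integrating the second term by parts,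
\[
(\dot D^+_\mu u_k,v_j)=\int_O\big(-2\mu u_k'-(\partial_z\mu)u_k\big)u_j\,dA=\int_O\mu\,(u_ku_j'-u_k'u_j)\,dA .
\]
This matrix is antisymmetric in $(j,k)$, and its entry $(j,k)=(1,2)$ is $\int_O\mu w\,dA$ with $w=u_2u_1'-u_2'u_1$. If $w$ vanished identically, $u_2/u_1$ would be constant near a point of $O$ where $u_1\ne0$, and $u_1,u_2$ would be linearly dependent on $\Sigma$. So $w\not\equiv0$, and $\mu_0=\omega\bar w/\int\omega|w|^2dA$, with a bump function $\omega\ge0$ in $O$, satisfies $\int\mu_0w\,dA=1$. Take $\mu=\zeta\mu_0$ with $\zeta=s_1+is_2$ small. Then $c(s)=P_0\dot D(s)|_{E_0}$ sends $u_1$ to $-\zeta v_2$ and $u_2$ to $\zeta v_1$. With $v'_1=-v_2$ and $v'_2=v_1$ this reads $u_k\mapsto\zeta v'_k$, and $v'_k\mapsto\bar\zeta u_k$ since $c(s)$ is Hermitian. On the span of $u_k,v'_k$ the matrix is $\left(\begin{smallmatrix}0&\bar\zeta\\ \zeta&0\end{smallmatrix}\right)=s_1\sigma_1+s_2\sigma_2$, with square $|s|^2$. Lemma~\ref{lem:linear}(a) applies.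

\emph{Bordism.} The spin bordism group $\Omega_2^{\mathrm{spin}}\cong\mathbb Z/2$ is detected by $\dim\ker D^+\bmod2$ (Milnor; Atiyah \cite{atiyah}), which is $0$ here. So $\Sigma$ bounds a compact spin manifold, and we discard its closed components.
\end{proof}

The antisymmetry explains the choice of $\Sigma$: if $\ker D^+$ were one-dimensional, the matrix would be zero.

\subsection*{All dimensions}

\begin{proposition}\label{prop:families}
For every $n\ge3$ and every $\Lambda_0>0$ there is a closed connected spin $n$-manifold $N$, bounding a compact connected spin manifold, with an essential family whose constant satisfies $\Lambda<\Lambda_0$.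
\end{proposition}

\begin{proof}
For $b\ge0$ let
\[
N=\begin{cases}Q^b\times S^3,&n=4b+3,\quad d=1,\\Q^b\times\Sigma,&n=4b+2,\quad d=2\quad(b\ge1),\\Q^b\times\Sigma\times S^3,&n=4b+5,\quad d=3,\\Q^b\times\Sigma\times\Sigma,&n=4b+4,\quad d=4.\end{cases}
\]
This covers all $n\ge3$. Replacing the last factor by $D^4$ or by the manifold of Proposition~\ref{prop:curve} exhibits $N$, with the product spin structure, as the boundary of a compact connected spin manifold. By Lemma~\ref{lem:product} each $N$ is a linear model. By Lemma~\ref{lem:linear}(b) and Lemma~\ref{lem:basic}(b) it suffices to show that $c|_{S^{d-1}}$ does not extend over the ball with values in $\mathcal X$. We collect the identity factors on the left.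

\emph{$d=1$.} Here $c(s)=sI_{2^{b+1}}$. The values at $s=\pm1$ have different numbers of positive eigenvalues, so they lie in different components of $\mathcal X$.

\emph{$d=2$.} Here $c^+(\zeta)=\zeta I_{2^{b+1}}$. An extension would extend $\det c^+=\zeta^{2^{b+1}}$ from $S^1$ to a map $D^2\to\mathbb C\setminus\{0\}$, but the winding number is $2^{b+1}\ne0$.

\emph{$d=3$.} Here $c(s,t)=I_{2^{b+2}}\otimes(s_1\sigma_1+s_2\sigma_2+t\sigma_3)$. For $x\in S^2$ the matrices $\frac12(1+\sum x_j\sigma_j)$ run bijectively through the orthogonal projections of rank one in $\mathbb C^2$. So the positive eigenlines of $\sum x_j\sigma_j$ form the pullback of the tautological bundle under a homeomorphism $S^2\to\mathbb{CP}^1$, with first Chern number $\pm1$. The positive eigenbundle of $c$ is the sum of $2^{b+2}$ copies and has first Chern number $\pm2^{b+2}\ne0$. The positive eigenbundle of an extension would be a bundle over the ball, hence trivial.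

\emph{$d=4$.} Here $c(s,t)=I_{2^{b+2}}\otimes\big((s_1\sigma_1+s_2\sigma_2)\otimes1+\sigma_3\otimes(t_1\sigma_1+t_2\sigma_2)\big)$ with grading $I_{2^{b+2}}\otimes\sigma_3\otimes\sigma_3$. Put $z=s_1+is_2$, $w=t_1+it_2$ and $\xi_{\pm\pm}=\xi_\pm\otimes\xi_\pm$. Since $s_1\sigma_1+s_2\sigma_2$ sends $\xi_+$ to $z\xi_-$ and $\xi_-$ to $\bar z\xi_+$, we find $\xi_{++}\mapsto z\xi_{-+}+w\xi_{+-}$ and $\xi_{--}\mapsto-\bar w\xi_{-+}+\bar z\xi_{+-}$. So
\[
c^+=I_{2^{b+2}}\otimes\gamma,\qquad\gamma(z,w)=\begin{pmatrix}z&-\bar w\\w&\bar z\end{pmatrix},
\]
and $\gamma\colon S^3\to SU(2)$ is a diffeomorphism, hence a generator of $\pi_3(SU(2))\cong\mathbb Z$. Conjugating a block $\operatorname{diag}(1,\gamma')$ by rotations that move the second summand to the first shows that $\operatorname{diag}(\gamma,\gamma')$ is homotopic to $\operatorname{diag}(\gamma\gamma',1)$. So $c^+$ is homotopic to $\operatorname{diag}(\gamma^{2^{b+2}},1,\dots,1)$, and pointwise products add in $\pi_3$ of a group. The fibrations $U(j)\to U(j+1)\to S^{2j+1}$, $j\ge2$, and the homeomorphism $U(2)\approx SU(2)\times S^1$ show that $\pi_3(SU(2))\to\pi_3(U(2^{b+3}))$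 is an isomorphism, and $GL(2^{b+3},\mathbb C)\cong\mathcal X$ retracts onto the unitary group. The class of $c^+$ is $\pm2^{b+2}\ne0$.
\end{proof}

\section{Proof of Theorem~\ref{thm:B}}\label{sec:proof}

If $\ker D_g\ne0$, take $g'=g$. Otherwise let $\Lambda_0=\min\{|\lambda|:\lambda\in\operatorname{spec}D_g\}>0$. Proposition~\ref{prop:families} gives a spin boundary $N$ with an essential family $(h_s)_{s\in B}$ of constant $\Lambda<\Lambda_0$. By Lemma~\ref{lem:basic}(c) the family $(g\sqcup h_s)$ on $M\sqcup N$ is essential. By Lemma~\ref{lem:handles}, $M$ is obtained from $M\sqcup N$ by spin surgeries of codimension $m+1\ge2$ along embeddings disjoint from $M\setminus U$. Proposition~\ref{prop:surgery}, applied to each surgery in turn, changes the metrics only in the image of the embedding. We obtain an essential family $(g_s)_{s\in B}$ on $M$, for the given spin structure, with $g_s=g$ on $M\setminus U$. By Lemma~\ref{lem:basic}(a) there is $s$ with $\ker D_{g_s}\ne0$; put $g'=g_s$. This proves Theorem~\ref{thm:B}, and with it Theorem~\ref{thm:A}. \qed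

\begin{remark}\label{rem:dim2}
The hypothesis $n\ge3$ is needed only for Lemma~\ref{lem:handles}. For $n=2$ the case $d=2$ with $b=0$ gives an essential family on the spin boundary $\Sigma$, and the proof of Proposition~\ref{prop:surgery} remains valid. Since $S^2$ has no metric with a non-zero harmonic spinor, the conclusion of Lemma~\ref{lem:handles} is false for $M=S^2$ and $N=\Sigma$. In its proof, the handles of $V_1'$ have index $n-1=1$, so trading handles gains nothing.
\end{remark}

\begin{thebibliography}{9}

\bibitem{atiyah}
Atiyah, \emph{Riemann surfaces and spin structures}.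

\bibitem{spectrum}
\emph{The Dirac Spectrum}, \texttt{http://nicolas-ginoux.perso.math.cnrs.fr/spectrumDirac6309.pdf}.

\end{thebibliography}
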